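# Amplification and the distance between unitary orbits of normal matrices

## 1. Normal matrices, orbits, amplifications, matchings

Throughout, $\|\cdot\|$ is the operator norm on $\mathbb M_n(\mathbb C)$, and $\sigma(M)$ is the spectrum of $M$, listed with multiplicity whenever we count.

**Normal matrix.** $N$ is normal if $N^*N=NN^*$. By the spectral theorem this means that $N$ is diagonal in some orthonormal basis. *Example.* $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ is normal with spectrum $\{i,-i\}$; $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ is not normal.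

**Unitary orbit.** $\mathcal U(A)=\{U^*AU: U\in\mathbb M_n(\mathbb C)\text{ unitary}\}$. If $M$ is normal, $\mathcal U(M)$ is the set of all normal matrices with the same spectrum, counted with multiplicity. *Example.* $\mathcal U(\operatorname{diag}(1,-1))$ consists of the Hermitian matrices with trace $0$ and determinant $-1$, that is, of all $\begin{pmatrix}t&w\\ \bar w&-t\end{pmatrix}$ with $t\in\mathbb R$, $w\in\mathbb C$, $t^2+|w|^2=1$.

**Distance between orbits.**
$$d(\mathcal U(A),\mathcal U(B))=\inf\{\|X-Y\|:X\in\mathcal U(A),\,Y\in\mathcal U(B)\}.$$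
Since $\|V^*AV-W^*BW\|=\|A-(VW^*)B(VW^*)^*\|$, this is $\inf_U\|A-UBU^*\|$, and the infimum is attained because the unitary group is compact. So $d(\mathcal U(A),\mathcal U(B))\le r$ holds if and only if some $X\in\mathcal U(A)$ and $Y\in\mathcal U(B)$ satisfy $\|X-Y\|\le r$.

*Example.* Let $M=\operatorname{diag}(1,-1)$ and $N=\operatorname{diag}(i,-i)$. A matrix in $\mathcal U(N)$ is $iK$ with $K$ Hermitian, $K^2=1$, and
$$(M-iK)^*(M-iK)=(M+iK)(M-iK)=2-i(MK-KM).$$
The matrix $-i(MK-KM)$ is Hermitian, $2\times2$ and of trace $0$, so its eigenvalues are $\pm\|MK-KM\|$, and $\|M-iK\|^2=2+\|MK-KM\|$. Hence $d(\mathcal U(M),\mathcal U(N))=\sqrt2$, and the minimum is reached exactly when $M$ and $K$ commute.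

**Amplification.** $A^{(k)}=A\oplus\cdots\oplus A$ ($k$ times) in $\mathbb M_{nk}(\mathbb C)$, and $\mathcal U(A^{(k)})$ is taken in $\mathbb M_{nk}(\mathbb C)$. *Example.* For $M=\operatorname{diag}(1,-1)$, the orbit $\mathcal U(M^{(2)})$ contains $\operatorname{diag}(1,1)\oplus\operatorname{diag}(-1,-1)$: the two summands have the right spectrum together, while neither of them lies in $\mathcal U(M)$. This freedom is what will matter.

We write $d_k(M,N)=d(\mathcal U(M^{(k)}),\mathcal U(N^{(k)}))$, so $d_1(M,N)=d(\mathcal U(M),\mathcal U(N))$. Since $\|X^{(k)}-Y^{(k)}\|=\|X-Y\|$, always $d_k\le d_1$.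

**Optimal matching distance.** For normal $M,N$ with eigenvalues $\lambda_1,\dots,\lambda_n$ and $\mu_1,\dots,\mu_n$,
$$\delta(M,N)=\min_{\pi}\max_i|\lambda_i-\mu_{\pi(i)}|,$$
the minimum being over permutations $\pi$. Putting both matrices in diagonal form in the order of the best matching gives $d_1(M,N)\le\delta(M,N)$. *Example.* For $\operatorname{diag}(0,0,3)$ and $\operatorname{diag}(0,3,3)$ every matching sends some $0$ to a $3$, so $\delta=3$, although the two spectra are equal as sets.

We also need four elementary facts.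

**Fact 1.** If $N$ is normal and $|\lambda-\mu|\ge r$ for all $\mu\in\sigma(N)$, then $(\lambda-N)^*(\lambda-N)\ge r^2$. (Diagonalize $N$.) Consequently, if $M',N'$ are normal and $\|M'-N'\|\le r$, then every $\lambda\in\sigma(M')$ has $\operatorname{dist}(\lambda,\sigma(N'))\le r$: for a unit eigenvector $x$ we have $\operatorname{dist}(\lambda,\sigma(N'))\le\|(\lambda-N')x\|=\|(M'-N')x\|\le r$. The roles of $M'$ and $N'$ can be exchanged.

**Fact 2.** An invariant subspace $E$ of a normal $N$ in finite dimension is reducing. Write $N=\begin{pmatrix}P&Q\\0&R\end{pmatrix}$ with respect to $E\oplus E^\perp$. The upper left corner of $NN^*=N^*N$ reads $PP^*+QQ^*=P^*P$; taking traces, $\operatorname{tr}QQ^*=0$, so $Q=0$.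

**Fact 3 (Schur complement).** A Hermitian $G=\begin{pmatrix}a&g^*\\g&Y\end{pmatrix}$ with $a\in\mathbb R$ is positive definite if and only if $Y>0$ and $a-g^*Y^{-1}g>0$. Indeed $G>0$ forces $Y>0$ by restriction; and when $Y>0$, the invertible matrix $L=\begin{pmatrix}1&0\\-Y^{-1}g&I\end{pmatrix}$ gives $L^*GL=(a-g^*Y^{-1}g)\oplus Y$.

**Fact 4 (block lists).** Let $(X_1,Y_1),\dots,(X_m,Y_m)$ be pairs of normal matrices, the two members of each pair having the same size, with $\|X_i-Y_i\|\le r$. If the $X_i$ together use every eigenvalue of $M$ exactly $k$ times its multiplicity, and the $Y_i$ do the same for $N$, then $d_k(M,N)\le r$. Indeed $\bigoplus X_i\in\mathcal U(M^{(k)})$, $\bigoplus Y_i\in\mathcal U(N^{(k)})$, and the norm of the difference is $\max_i\|X_i-Y_i\|$.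

## 2. Can amplification bring two normal orbits closer?

For general matrices it can: there exist $n$, $k$ and $A,B\in\mathbb M_n(\mathbb C)$ with $d_k(A,B)<d_1(A,B)$. For normal $M,N\in\mathbb M_2(\mathbb C)$ it has been shown that $d_k(M,N)=d_1(M,N)$ for every $k\ge1$. The question, taken from "Specht's Theorem in UHF C*-algebras" (https://www.ugr.es/local/banachalgebras/resources/jueves/MARCOUX.pdf), is whether this persists: *is $d_k(M,N)=d_1(M,N)$ for every $n\ge3$, all normal $M,N\in\mathbb M_n(\mathbb C)$ and all $k\ge1$?*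

The answer is no. We shall prove the following.

**Theorem A.** For every $n\ge6$ there are normal $M,N\in\mathbb M_n(\mathbb C)$ and $r>0$ such that $d(\mathcal U(M^{(k)}),\mathcal U(N^{(k)}))\le r<d(\mathcal U(M),\mathcal U(N))$ for every even $k\ge2$.

**Theorem B.** For every $n\ge11$ there are normal $M,N\in\mathbb M_n(\mathbb C)$ and $r>0$ such that $d(\mathcal U(M^{(k)}),\mathcal U(N^{(k)}))\le r<d(\mathcal U(M),\mathcal U(N))$ for all $k\ge2$.

**Proposition C.** There is a universal constant $c_0<2.91$ with
$$d(\mathcal U(M^{(k)}),\mathcal U(N^{(k)}))\ge c_0^{-1}\,d(\mathcal U(M),\mathcal U(N))$$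
for all normal $M,N$ and all $k$. Equality $d(\mathcal U(M^{(k)}),\mathcal U(N^{(k)}))=d(\mathcal U(M),\mathcal U(N))$ holds for all $k$ and $n$ when $M,N$ are both Hermitian, or both unitary, or one Hermitian and one skew-Hermitian.

The individual cases $n=3,4,5$ are not decided here; the universal statement is already refuted by Theorem A with $n=6$.

## 3. Spectra where nothing can change

If $n=1$, then $M^{(k)}=\lambda I$ and $N^{(k)}=\mu I$, so $d_k=|\lambda-\mu|$ for all $k$. If $N=\mu I$ is scalar, then $\|M'-\mu I\|=\max_i|\lambda_i-\mu|$ for every $M'\in\mathcal U(M^{(k)})$, and again $d_k$ does not depend on $k$.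

Next, let $h$ be the largest distance from a point of either spectrum to the other spectrum. It depends only on the sets of eigenvalues, so it is the same for $M^{(k)},N^{(k)}$ as for $M,N$, and Fact 1 gives
$$h\le d_k(M,N)\le d_1(M,N)\le\delta(M,N).$$
Whenever $h=\delta(M,N)$, all $d_k$ are equal. For $\operatorname{diag}(1,-1)$ and $\operatorname{diag}(i,-i)$ we have $h=\delta=\sqrt2$.

For $M=\operatorname{diag}(0,0,3)$ and $N=\operatorname{diag}(0,3,3)$ we have $h=0$ and $\delta=3$, so this test is silent. A dimension count settles the example. If $M'\in\mathcal U(M^{(k)})$ and $N'\in\mathcal U(N^{(k)})$, then $\ker M'$ and $\ker(N'-3)$ have dimension $2k$ each inside $\mathbb C^{3k}$, so they share a unit vector $x$, and $\|(M'-N')x\|=3$. Hence $d_k=3$ for all $k$. The count scales with $k$, and amplification gains nothing.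

## 4. The matching distance does not see amplification

The natural plan for a proof of equality is to compare $d_k$ with $\delta$, because $\delta$ is stable.

**Lemma 1.** $\delta(M^{(k)},N^{(k)})=\delta(M,N)$ for all normal $M,N\in\mathbb M_n(\mathbb C)$ and all $k\ge1$.

*Proof.* Repeating an optimal matching $k$ times gives "$\le$". Conversely, suppose that the $k$-fold lists can be matched within $t$. For $I\subseteq\{1,\dots,n\}$ let $\Gamma(I)$ be the set of $j$ with $|\lambda_i-\mu_j|\le t$ for some $i\in I$. The $k|I|$ copies of the $\lambda_i$, $i\in I$, are matched injectively to copies of the $\mu_j$, $j\in\Gamma(I)$, of which there are $k|\Gamma(I)|$. So $|I|\le|\Gamma(I)|$ for every $I$. This is the hypothesis of Hall's marriage theorem, which yields a matching of the original lists within $t$. $\square$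

*Proof of Proposition C.* By Bhatia–Davis–McIntosh (Linear Algebra Appl. 52/53 (1983)) and Bhatia–Davis–Koosis (J. Funct. Anal. 82 (1989)) there is a universal constant $c_0<2.91$ with $\delta(X,Y)\le c_0\|X-Y\|$ for all normal $X,Y$ of any size. Apply this to the closest $X\in\mathcal U(M^{(k)})$ and $Y\in\mathcal U(N^{(k)})$; since $\delta$ depends only on the spectra, Lemma 1 gives
$$d_1(M,N)\ge d_k(M,N)\ge c_0^{-1}\delta(M^{(k)},N^{(k)})=c_0^{-1}\delta(M,N)\ge c_0^{-1}d_1(M,N).$$
The classes in the second statement are stable under amplification and unitary conjugation, and in them $\delta(X,Y)\le\|X-Y\|$ is known: both Hermitian (Weyl), both unitary (Bhatia–Davis, Linear Multilinear Algebra 15 (1984)), one Hermitian and one skew-Hermitian (Sunder, Proc. AMS 84 (1982)). The same chain with $c_0=1$ is a chain of equalities. $\square$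

If $\delta(X,Y)\le\|X-Y\|$ held for all normal pairs, the answer to the question would be yes. This is exactly where the plan stops: the next section constructs normal $3\times3$ matrices $A,B$ with $\|A-B\|<\delta(A,B)$.

Lemma 1 also says something about counterexamples. If all blocks in Fact 4 are $1\times1$, the block list is a matching of the $k$-fold spectra, so $r\ge\delta(M,N)\ge d_1(M,N)$ and nothing is gained. A block list that beats $d_1$ must contain genuinely noncommuting blocks.

## 5. A normal $3\times3$ pair closer than its optimal matching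

Fix once and for all
$$b=\tfrac{2+3i}5,\qquad |b|^2=\tfrac{13}{25},\qquad \operatorname{Im}b=\tfrac35,\qquad\text{and for }\varepsilon>0\qquad r=r_\varepsilon=\sqrt{1+\varepsilon^2/2}.$$
Put $p_1=i$ and $p_2=i+2\varepsilon$. Then
$$|p_j\mp\varepsilon|^2\in\{1+\varepsilon^2,\,1+9\varepsilon^2\},\qquad\text{so } |p_j\mp\varepsilon|>r\quad(j=1,2). \tag{1}$$

**Lemma 2.** For all sufficiently small $\varepsilon>0$ there are normal $A,B\in\mathbb M_3(\mathbb C)$ with $\sigma(A)=\{p_1,p_2,0\}$, $\sigma(B)=\{-\varepsilon,\varepsilon,b\}$ and $\|A-B\|<r_\varepsilon$.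

Every matching of these spectra sends one of $p_1,p_2$ to $\pm\varepsilon$, because only one $b$ is available. So (1) gives $\delta(A,B)\ge\sqrt{1+\varepsilon^2}>r>\|A-B\|$.

*How to find $A$ and $B$.* The spectra $\{p_1,p_2\}$ and $\{-\varepsilon,\varepsilon\}$ alone cannot come within $r$, by Fact 1 and (1). But the $2\times 2$ matrices can be arranged so that their difference is $\operatorname{diag}(i,i+2\varepsilon)$: the first entry has modulus $1$, which leaves room $\varepsilon^2/2$ below $r^2$, and the second is too large. Now adjoin $0$ to the first spectrum and $b$ to the second, and rotate $B$ by a small fixed angle in the plane of the second and third coordinates. The point $b$ satisfies $|i-b|^2+|b|^2=\frac{8}{25}+\frac{13}{25}<1$, that is, it lies inside the circle with diameter $[0,i]$. The computation below shows that the lower $2\times2$ corner of $A-B$ then has norm strictly below $1$ in the limit $\varepsilon\to0$, at the price of a coupling of size $\varepsilon$ with the first coordinate. The Schur complement decides whether the coupling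 fits into the room $\varepsilon^2/2$.

*Proof.* **Step 1: write down the matrices and their spectra.** Let $q=\frac{\sqrt3}2$, $s=\frac1{10}$, $c=\sqrt{1-s^2}$ and
$$A=\begin{pmatrix}i+\frac\varepsilon2&\varepsilon q&0\\ \varepsilon q&i+\frac{3\varepsilon}2&0\\0&0&0\end{pmatrix},\qquad B=\hat V\left[\varepsilon\begin{pmatrix}\frac12&q\\q&-\frac12\end{pmatrix}\oplus b\right]\hat V^T,\qquad \hat V=1\oplus\begin{pmatrix}c&-s\\s&c\end{pmatrix}.$$
The matrix $\begin{pmatrix}1/2&q\\q&3/2\end{pmatrix}$ has trace $2$ and determinant $0$, hence eigenvalues $0,2$. The upper corner of $A$ is $iI$ plus $\varepsilon$ times this Hermitian matrix, so $A$ is normal with spectrum $\{i,i+2\varepsilon,0\}$. The matrix $\begin{pmatrix}1/2&q\\q&-1/2\end{pmatrix}$ has trace $0$ and determinant $-1$, hence eigenvalues $\pm1$; since $\hat V$ is real orthogonal, $B$ is normal with spectrum $\{-\varepsilon,\varepsilon,b\}$.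

**Step 2: compute $T=A-B$ in blocks.** Let $v=(c,s)^T$ and $f=(-s,c)^T$ be the columns of the rotation. In blocks of sizes $1$ and $2$,
$$B=\begin{pmatrix}\frac\varepsilon2&\varepsilon q v^T\\ \varepsilon q v&-\frac\varepsilon2vv^T+b\,ff^T\end{pmatrix},$$
and therefore
$$T=\begin{pmatrix}i&\varepsilon w^T\\ \varepsilon w&Z_\varepsilon\end{pmatrix},\quad w=q\begin{pmatrix}1-c\\-s\end{pmatrix},\quad Z_\varepsilon=\begin{pmatrix}i+\frac{3\varepsilon}2&0\\0&0\end{pmatrix}+\tfrac\varepsilon2vv^T-b\,ff^T .$$

**Step 3: reduce $\|T\|<r$ to a statement at $\varepsilon=0$.** Since $w$ is real, $T^*=\begin{pmatrix}-i&\varepsilon w^T\\ \varepsilon w&Z_\varepsilon^*\end{pmatrix}$. The upper left entry of $T^*T$ is $1+\varepsilon^2\|w\|^2$, the lower left block is $\varepsilon(i+Z_\varepsilon^*)w$, and the lower right block is $\varepsilon^2ww^T+Z_\varepsilon^*Z_\varepsilon$. With $r^2=1+\varepsilon^2/2$,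
$$r^2-T^*T=\begin{pmatrix}\varepsilon^2(\frac12-\|w\|^2)&-\varepsilon h_\varepsilon^*\\-\varepsilon h_\varepsilon&Y_\varepsilon\end{pmatrix},\qquad h_\varepsilon=(i+Z_\varepsilon^*)w,\quad Y_\varepsilon=r^2-Z_\varepsilon^*Z_\varepsilon-\varepsilon^2ww^T .$$
Now $\|T\|<r$ means $r^2-T^*T>0$. By Fact 3, after dividing by $\varepsilon^2$, this holds if and only if $Y_\varepsilon>0$ and $\frac12-\|w\|^2-h_\varepsilon^*Y_\varepsilon^{-1}h_\varepsilon>0$. The number $s$ is fixed. As $\varepsilon\to0$ we have $Y_\varepsilon\to Y_0=1-Z_0^*Z_0$ and $h_\varepsilon\to h_0=(i+Z_0^*)w$, where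
$$Z_0=\begin{pmatrix}i&0\\0&0\end{pmatrix}-b\begin{pmatrix}s^2&-sc\\-sc&c^2\end{pmatrix}=\begin{pmatrix}i-bs^2&bsc\\bsc&-bc^2\end{pmatrix}.$$
Strict inequalities survive small perturbations and inversion is continuous, so for all small $\varepsilon$ it suffices that
$$Y_0>0\qquad\text{and}\qquad\|w\|^2+h_0^*Y_0^{-1}h_0<\tfrac12. \tag{2}$$

**Step 4: show $Y_0>0$.** We compute the entries of $1-Z_0^*Z_0$. Since $|i-bs^2|^2=1-2s^2\operatorname{Im}b+|b|^2s^4$, the $(1,1)$ entry is
$$1-|i-bs^2|^2-|b|^2s^2c^2=s^2(2\operatorname{Im}b-|b|^2)=\tfrac{17}{25}s^2 .$$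
The $(1,2)$ entry is
$$-\left[(-i-\bar bs^2)\,bsc-\bar bsc\cdot bc^2\right]=ibsc+|b|^2sc(s^2+c^2)=sc\,(ib+|b|^2),$$
and the $(2,2)$ entry is $1-|b|^2s^2c^2-|b|^2c^4=1-|b|^2c^2$. Hence
$$Y_0=S\hat YS,\qquad S=\begin{pmatrix}s&0\\0&1\end{pmatrix},\qquad \hat Y=\begin{pmatrix}\frac{17}{25}&c(ib+|b|^2)\\ c(-i\bar b+|b|^2)&1-\frac{13}{25}c^2\end{pmatrix}.$$
Because $\operatorname{Re}(ib)=-\operatorname{Im}b$, we have $\bigl|ib+|b|^2\bigr|^2=|b|^2(1+|b|^2-2\operatorname{Im}b)$. So
$$\det\hat Y=(2\operatorname{Im}b-|b|^2)(1-|b|^2c^2)-c^2|b|^2(1+|b|^2-2\operatorname{Im}b).$$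
The terms $\mp2c^2|b|^2\operatorname{Im}b$ and $\pm c^2|b|^4$ cancel, leaving
$$\det\hat Y=2\operatorname{Im}b-|b|^2-c^2|b|^2=\frac{17-13c^2}{25}\ge\frac4{25}>0 .$$
The $(1,1)$ entry of $\hat Y$ is positive too, so $\hat Y>0$ and $Y_0>0$. (Note $2\operatorname{Im}b-|b|^2=1-|i-b|^2$; the bound $\frac4{25}$ is $1-|i-b|^2-|b|^2$, which is where the position of $b$ enters.)

**Step 5: bound $h_0^*Y_0^{-1}h_0$.** From
$$i+Z_0^*=\begin{pmatrix}-\bar bs^2&\bar bsc\\ \bar bsc&i-\bar bc^2\end{pmatrix}$$
we get the first entry of $h_0$ as $q[-\bar bs^2(1-c)-\bar bs^2c]=-q\bar bs^2$ and the second as $q[\bar bsc(1-c)-is+\bar bsc^2]=qs(\bar bc-i)$. Thus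
$$h_0=S\cdot qs\,\eta,\qquad\eta=\begin{pmatrix}-\bar b\\ \bar bc-i\end{pmatrix},\qquad h_0^*Y_0^{-1}h_0=q^2s^2\,\eta^*\hat Y^{-1}\eta .$$
The factor $S$ has cancelled. For a positive definite $2\times2$ matrix, $\|\hat Y^{-1}\|=\lambda_{\max}/\det\hat Y\le\operatorname{tr}\hat Y/\det\hat Y$. Here $\operatorname{tr}\hat Y=\frac{42-13c^2}{25}\le\frac{42}{25}$, so $\|\hat Y^{-1}\|\le\frac{42/25}{4/25}=\frac{21}2$. Also $|\bar bc-i|^2=|b|^2c^2+1+2c\operatorname{Im}b$, so
$$\|\eta\|^2=\tfrac{13}{25}+\tfrac{13}{25}c^2+\tfrac65c+1\le\tfrac{81}{25}.$$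
With $q^2=\frac34$,
$$h_0^*Y_0^{-1}h_0\le\tfrac34\cdot\tfrac{81}{25}\cdot\tfrac{21}2\,s^2<25.6\,s^2 .$$

**Step 6: conclude (2).** We have $\|w\|^2=q^2[(1-c)^2+s^2]=2q^2(1-c)$, and $1-c=\frac{s^2}{1+c}\le s^2$, so $\|w\|^2\le\frac32s^2$. The sum in (2) is at most $27.1\,s^2=0.271<\frac12$. $\square$

We write $H=(A,B)$ for the pair of Lemma 2, and $\bar H=(\bar A,\bar B)$ for the entrywise conjugates. The latter are normal with spectra $\{\overline{p_1},\overline{p_2},0\}$ and $\{-\varepsilon,\varepsilon,\bar b\}$, and $\|\bar A-\bar B\|=\|A-B\|<r$.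

## 6. Eigenvalues at the extremal distance force common eigenvectors

Upper bounds on $d_k$ come from block lists. For the lower bound $d_1>r$ we must exclude all pairs in the two orbits, commuting or not. The next lemma does this for eigenvalues that sit exactly at the limit.

**Lemma 3.** Let $M',N'$ be normal on a finite-dimensional Hilbert space with $\|M'-N'\|\le r$. Let $\lambda\in\sigma(M')$ satisfy $|\lambda-\mu|\ge r$ for all $\mu\in\sigma(N')$. Then $E=\ker(M'-\lambda)$ reduces $N'$, and every eigenvalue $\mu$ of $N'|_E$ satisfies $|\lambda-\mu|=r$. The same holds with the roles of $M'$ and $N'$ exchanged.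

*Example.* In the example $\operatorname{diag}(1,-1)$, $\operatorname{diag}(i,-i)$ of Section 1, take $r=\sqrt2$ and $\lambda=1$. The lemma says that a minimizing pair shares an eigenvector and so commutes, in agreement with the formula $\|M-iK\|^2=2+\|MK-KM\|$.

*Proof.* **Step 1: two inequalities become equalities.** Put $T=M'-N'$ and let $x\in E$, so that $Tx=(\lambda-N')x$. By Fact 1, $(\lambda-N')^*(\lambda-N')-r^2\ge0$, while $\|(\lambda-N')x\|=\|Tx\|\le r\|x\|$. Hence
$$\left\langle[(\lambda-N')^*(\lambda-N')-r^2]x,x\right\rangle=0 .$$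
A positive semidefinite operator $P$ with $\langle Px,x\rangle=0$ kills $x$, because $\|P^{1/2}x\|=0$. So $(\lambda-N')^*(\lambda-N')x=r^2x$ and $\|Tx\|=r\|x\|$. In the same way $r^2-T^*T\ge0$ and $\langle(r^2-T^*T)x,x\rangle=0$ give $T^*Tx=r^2x$.

**Step 2: subtract, to see that $E$ is invariant under $N'$.** Using $Tx=(\lambda-N')x$ and $T-(\lambda-N')=M'-\lambda$,
$$0=T^*Tx-(\lambda-N')^*(\lambda-N')x=\bigl(T-(\lambda-N')\bigr)^*(\lambda-N')x=(M'-\lambda)^*(\lambda-N')x .$$
So $(\lambda-N')x\in\ker(M'-\lambda)^*=\ker(M'-\lambda)=E$, the kernels being equal because $M'$ is normal. Hence $N'E\subseteq E$, and $E$ reduces $N'$ by Fact 2.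

**Step 3: locate the eigenvalues.** If $N'x=\mu x$ with $0\ne x\in E$, then $|\lambda-\mu|\,\|x\|=\|(\lambda-N')x\|=\|Tx\|=r\|x\|$. For exchanged roles, replace $(M',N')$ by $(N',M')$. $\square$

**How the lemma is used.** The space $E$ also reduces $M'$, as an eigenspace of a normal operator. So on $E^\perp$ we again have two normal operators at distance at most $r$, and their spectra arise by deleting the eigenvalues used on $E$. If $\lambda$ is a simple eigenvalue, then $E$ is a line, and we delete $\lambda$ from one spectrum and one point at distance exactly $r$ from $\lambda$ from the other. The hypothesis for another eigenvalue is not lost by deletions, so the lemma can be applied repeatedly.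

## 7. A pair in $\mathbb M_6(\mathbb C)$ and all even amplifications

The pair $H$ covers *two* $p$'s with *one* $b$. A single $p$ must be at distance at most $r$ from some eigenvalue of the other matrix, and its distance to $\pm\varepsilon$ exceeds $r$, so a lone $p$ also needs a $b$. We add points so that for $k=1$ only one $p$ is left over and its $b$ may be missing.

Use the points $p_1,p_2$ and their conjugates. Add a point $z$ to the second spectrum at distance exactly $r$ from $p_1$ and $p_2$, and far from everything else; it must swallow one of them, and $\bar z$ swallows one of $\overline{p_1},\overline{p_2}$. Add a point $x$ to the first spectrum at distance exactly $r$ from $b$ and $\bar b$; it must swallow one of these. In multiplicity $1$, one $p$ and one $\bar p$ survive and need two $b$-type points, $b$ and $\bar b$ respectively, but only one survives. In multiplicity $2$, the survivors can be $p_1,p_2$ and $\overline{p_1},\overline{p_2}$ together with $b$ and $\bar b$, and $H$ and $\bar H$ cover them.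

Formally, for small $\varepsilon>0$ let
$$x=\tfrac25+\sqrt{r^2-\tfrac9{25}}\in\mathbb R,\qquad z=\varepsilon+i\left(1+\sqrt{r^2-\varepsilon^2}\right),$$
$$M=\operatorname{diag}(p_1,p_2,\overline{p_1},\overline{p_2},0,x),\qquad N=\operatorname{diag}(-\varepsilon,\varepsilon,b,\bar b,z,\bar z).$$
As $\varepsilon\to0$ we have $r\to1$, $p_j\to i$, $x\to\frac65$ and $z\to2i$. For small $\varepsilon$ all eigenvalues of $M$ and of $N$ are simple.

**Step 1: the distances.** In what follows, a distance whose limit exceeds $1$ exceeds $r$ for all small $\varepsilon$. There are finitely many conditions; fix $\varepsilon>0$ so small that they and Lemma 2 all hold.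

(i) Since $z-p_1=\varepsilon+i\sqrt{r^2-\varepsilon^2}$ and $z-p_2=-\varepsilon+i\sqrt{r^2-\varepsilon^2}$, we have $|z-p_1|=|z-p_2|=r$ exactly. The distances from $z$ to $\overline{p_1},\overline{p_2},0,x$ have limits $3,3,2,\sqrt{4+36/25}$ and exceed $r$. As $\sigma(M)$ is invariant under conjugation, $\bar z$ is at distance exactly $r$ from $\overline{p_1},\overline{p_2}$ and more than $r$ from the rest of $\sigma(M)$.

(ii) $|x-b|^2=|x-\bar b|^2=(x-\frac25)^2+\frac9{25}=r^2$ exactly. The distances from $x$ to $\pm\varepsilon$ have limit $\frac65$ and those to $z,\bar z$ have limit $\sqrt{4+36/25}$; all exceed $r$.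

(iii) $|p_j\mp\varepsilon|>r$ by (1), and $|p_j-\bar b|$ has limit $\sqrt{68}/5>1$, so it exceeds $r$. By conjugation, $\overline{p_j}$ is at distance more than $r$ from $\pm\varepsilon$ and from $b$.

**Step 2: $d(\mathcal U(M),\mathcal U(N))>r$.** Suppose not. Then $\|M'-N'\|\le r$ for some $M'\in\mathcal U(M)$, $N'\in\mathcal U(N)$. By (i), Lemma 3 applies to $z\in\sigma(N')$: its eigenvector is an eigenvector of $M'$ for $p_1$ or $p_2$. Passing to the orthogonal complement deletes $z$ and one of $p_1,p_2$. By (i) again, Lemma 3 applied to $\bar z$ deletes $\bar z$ and one of $\overline{p_1},\overline{p_2}$. By (ii), Lemma 3 applied to $x$, now an eigenvalue of the first operator, deletes $x$ and one of $b,\bar b$.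

There remain normal operators on a $3$-dimensional space, at distance at most $r$, with spectra
$$\{p_j,\overline{p_l},0\}\quad\text{and}\quad\{-\varepsilon,\varepsilon,\beta\},\qquad\beta\in\{b,\bar b\}.$$
If $\beta=\bar b$, then by (iii) the point $p_j$ is at distance more than $r$ from $-\varepsilon,\varepsilon,\bar b$, contradicting Fact 1. If $\beta=b$, then by (iii) the point $\overline{p_l}$ is at distance more than $r$ from $-\varepsilon,\varepsilon,b$, again contradicting Fact 1.

**Step 3: $d(\mathcal U(M^{(2)}),\mathcal U(N^{(2)}))\le r$.** Put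
$$X=A\oplus\bar A\oplus\operatorname{diag}(p_1,p_2,\overline{p_1},\overline{p_2},x,x),\qquad Y=B\oplus\bar B\oplus\operatorname{diag}(z,z,\bar z,\bar z,b,\bar b).$$
In $X$ each of $p_1,p_2,\overline{p_1},\overline{p_2}$ occurs once in $A\oplus\bar A$ and once in the diagonal part, $0$ occurs twice in $A\oplus\bar A$, and $x$ twice in the diagonal part. In $Y$ the points $\pm\varepsilon$ occur twice in $B\oplus\bar B$, the points $b,\bar b$ once there and once in the diagonal part, and $z,\bar z$ twice in the diagonal part. The diagonal parts differ by entries of modulus exactly $r$, and $\|A-B\|=\|\bar A-\bar B\|<r$. Fact 4 gives $d_2(M,N)\le r$.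

Steps 2 and 3 already answer the question in the negative.

**Step 4: even $k$ and larger $n$ (proof of Theorem A).** For even $k$ the pair $X^{(k/2)},Y^{(k/2)}$ shows $d_k(M,N)\le r$; this settles $n=6$. For $n>6$ take
$$\tilde M=M\oplus10I_{n-6},\qquad\tilde N=N\oplus(10+r)I_{n-6}.$$
For even $k$ the added parts contribute distance $r$, so $d_k(\tilde M,\tilde N)\le r$. Suppose $\|M'-N'\|\le r$ with $M'\in\mathcal U(\tilde M)$ and $N'\in\mathcal U(\tilde N)$. The point $10$ is at distance exactly $r$ from $10+r$ and more than $r$ from $\sigma(N)$. By Lemma 3, $E=\ker(M'-10)$ reduces $N'$, and $N'=10+r$ on $E$. Since $\dim E=n-6$ is the full multiplicity of both $10$ and $10+r$, the complement $E^\perp$ carries operators unitarily equivalent to $M$ and $N$ at distance at most $r$, contradicting Step 2. $\square$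

## 8. A pair in $\mathbb M_{11}(\mathbb C)$ and all $k\ge2$

*Why $\mathbb M_6$ does not do odd $k$ by this construction.* In multiplicity $k$, the forced pairs leave $k$ points among $p_1,p_2$, and likewise $k$ among the conjugates. Blocks $H$ cover two $p$'s per $b$, and a pair $(p_2,b)$ covers one, so each of the two families needs at least $\lceil k/2\rceil$ points of its $b$-type. Of the $2k$ points $b,\bar b$, the copies of $x$ take $k$. So these blocks suffice only if $2\lceil k/2\rceil\le k$, which fails for odd $k$. With *three* families, each with its own $b$, and still one $x$, the requirement is $3\lceil k/2\rceil\le2k$. It fails for $k=1$, as it should, and holds for $k=2$ ($3\le4$) and $k=3$ ($6\le6$). Direct sums of lists for $2$ and $3$ then reach every $k\ge2$. This count concerns only these blocks; whether the distance of the $\mathbb M_6$ pair itself drops for odd $k$ is not claimed either way.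

The third family is a mirror image. Keep all notation, including $x$, and let $\rho(\zeta)=2x-\bar\zeta$, the reflection in the line $\operatorname{Re}\zeta=x$. It is an isometry with $\rho(x)=x$, $\rho(0)=2x$ and $\rho(\pm\varepsilon)=2x\mp\varepsilon$. Put
$$u_1=\tfrac34-\tfrac i2,\qquad u_2=2-\tfrac i2,\qquad y=\tfrac32-i,$$
and let $M,N$ be the diagonal $11\times11$ matrices with spectra
$$\sigma(M)=\{p_1,p_2,\overline{p_1},\overline{p_2},\rho(p_1),\rho(p_2),0,2x,x,u_1,u_2\},$$
$$\sigma(N)=\{-\varepsilon,\varepsilon,2x-\varepsilon,2x+\varepsilon,b,\bar b,\rho(b),z,\bar z,\rho(z),y\}.$$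
For small $\varepsilon$ both spectra are simple. The limits are $p_j\to i$, $x\to1.2$, $2x\to2.4$, $\rho(p_j)\to2.4+i$, $\rho(b)\to2+0.6i$, $z\to2i$, $\rho(z)\to2.4+2i$.

The points $u_1,u_2,y$ are fillers. A block $H$ uses both $\varepsilon$ and $-\varepsilon$ but only one $0$. Where blocks are absent, $0$ can be paired with $-\varepsilon$, and then $\varepsilon$ needs a partner, namely $u_1$; likewise $2x$ is paired with $2x-\varepsilon$, and $2x+\varepsilon$ with $u_2$. The point $y$ is close to both $u_1$ and $u_2$ and takes the copies that are not needed.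

**Step 1: distances needed for the lower bound.** Exactly at distance $r$ are: $z$ from $p_1,p_2$; $\bar z$ from $\overline{p_1},\overline{p_2}$ (conjugation); $\rho(z)$ from $\rho(p_1),\rho(p_2)$ (reflection); $x$ from $b,\bar b$, and from $\rho(b)$ since $|x-\rho(b)|=|\rho(x)-\rho(b)|=|x-b|$. The other entries of the first table are limits of *squared* distances to the points of $\sigma(M)$.

| | $p_j$ | $\overline{p_j}$ | $\rho(p_j)$ | $0$ | $2x$ | $x$ | $u_1$ | $u_2$ |
|---|---|---|---|---|---|---|---|---|
| $z$ | exactly $r$ | $9$ | $6.76$ | $4$ | $9.76$ | $5.44$ | $6.8125$ | $10.25$ |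
| $\bar z$ | $9$ | exactly $r$ | $14.76$ | $4$ | $9.76$ | $5.44$ | $2.8125$ | $6.25$ |
| $\rho(z)$ | $6.76$ | $14.76$ | exactly $r$ | $9.76$ | $4$ | $5.44$ | $8.9725$ | $6.41$ |

All these limits exceed $1$. For $x$, the limiting squared distances are $1.44$ to $\pm\varepsilon$ and to $2x\pm\varepsilon$, $5.44$ to $z,\bar z,\rho(z)$, and $0.3^2+1=1.09$ to $y$; all exceed $1$.

The second table concerns the $p$-type points. The entries "$>r$" come from (1), by conjugation in the second row and by reflection in the third; the other entries are limits of squared distances, all larger than $1$; a dash marks a distance that is not needed.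

| | $\pm\varepsilon$ | $2x\pm\varepsilon$ | $b$ | $\bar b$ | $\rho(b)$ | $y$ |
|---|---|---|---|---|---|---|
| $p_j$ | $>r$ | $6.76$ | – | $2.72$ | $4.16$ | $6.25$ |
| $\overline{p_j}$ | $>r$ | $6.76$ | $2.72$ | – | $6.56$ | $2.25$ |
| $\rho(p_j)$ | $6.76$ | $>r$ | $4.16$ | $6.56$ | – | $4.81$ |

Since $r\to1$, for small $\varepsilon$ every distance with limit above $1$ exceeds $r$.

**Step 2: $d(\mathcal U(M),\mathcal U(N))>r$.** Suppose $\|M'-N'\|\le r$ with $M'\in\mathcal U(M)$, $N'\in\mathcal U(N)$. Apply Lemma 3 successively to $z$, $\bar z$, $\rho(z)$ (eigenvalues of $N'$) and $x$ (eigenvalue of $M'$). This deletes $z,\bar z,\rho(z),x$ together with one point from each of $\{p_1,p_2\}$, $\{\overline{p_1},\overline{p_2}\}$, $\{\rho(p_1),\rho(p_2)\}$ and one of $b,\bar b,\rho(b)$. What remains of the second spectrum is $\pm\varepsilon$, $2x\pm\varepsilon$, $y$ and two of the three $b$-type points. If $b$ was deleted, the first row of the second table shows that the surviving $p_j$ is at distance more than $r$ from all of these, contradicting Fact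 1. If $\bar b$ was deleted, the surviving $\overline{p_j}$ gives the same contradiction by the second row; if $\rho(b)$ was deleted, the surviving $\rho(p_j)$ does so by the third row.

**Step 3: the blocks for the upper bounds.** Besides $H$ and $\bar H$ we use
$$H_\rho=(2x-A^*,\;2x-B^*).$$
Both members are normal. The eigenvalues of $2x-A^*$ are $2x-\bar\lambda=\rho(\lambda)$ for $\lambda\in\sigma(A)$, that is, $\rho(p_1),\rho(p_2),2x$; those of $2x-B^*$ are $2x+\varepsilon,2x-\varepsilon,\rho(b)$; and the norm of the difference is $\|A-B\|<r$.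

As $1\times1$ blocks we use the pairs at distance exactly $r$ and the following pairs, listed with their limiting squared distances:
$$(p_2,b),\ (\overline{p_2},\bar b),\ (\rho(p_2),\rho(b)):\ 0.32\ \text{each};\qquad(0,-\varepsilon),\ (2x,2x-\varepsilon):\ 0\ \text{each};$$
$$(u_1,\varepsilon),\ (u_1,y):\ 0.8125\ \text{each};\qquad(u_2,y):\ 0.5;\qquad(u_2,2x+\varepsilon):\ 0.41 .$$
All are less than $1$, and $r>1$, so for small $\varepsilon$ all these pairs are at distance less than $r$. Fix $\varepsilon$ so small that this, Steps 1 and 2, and Lemma 2 hold.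

**Step 4: the list for $k=2$.** Take $H$, $\bar H$ and

- once each: $(p_1,z),(p_2,z),(\overline{p_1},\bar z),(\overline{p_2},\bar z),(x,b),(x,\bar b)$;
- twice each: $(\rho(p_1),\rho(z)),(\rho(p_2),\rho(b)),(2x,2x-\varepsilon),(u_2,2x+\varepsilon),(u_1,y)$.

Count the uses. Each of $p_1,p_2,\overline{p_1},\overline{p_2}$ occurs once in $H$ or $\bar H$ and once in a pair; $0$ and $\pm\varepsilon$ occur in $H$ and in $\bar H$; $b$ occurs in $H$ and in $(x,b)$, and $\bar b$ in $\bar H$ and in $(x,\bar b)$; $z,\bar z,x$ occur in two pairs each; $\rho(p_1),\rho(p_2),\rho(z),\rho(b),2x,2x\pm\varepsilon,u_1,u_2,y$ occur twice through the doubled pairs. So every eigenvalue is used exactly twice, and $d_2(M,N)\le r$ by Fact 4.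

**Step 5: the list for $k=3$.** Take $H,\bar H,H_\rho$ once each and

- $(p_1,z)$ twice, $(p_2,z)$ once, $(p_2,b)$ once, and the images of these four pairs under conjugation and under $\rho$;
- once each: $(x,b),(x,\bar b),(x,\rho(b))$;
- once each: $(0,-\varepsilon),(u_1,\varepsilon),(u_2,y)$;
- twice each: $(u_1,y),(u_2,2x+\varepsilon),(2x,2x-\varepsilon)$.

Count the uses, writing the contribution of the $3\times3$ blocks first where there is one. In the first family, $p_1$: $1+2$; $p_2$: $1+1+1$; $b$: $1$ from $H$, $1$ from $(p_2,b)$, $1$ from $(x,b)$; $z$: $2+1$ from pairs. The other two families are the same with $\bar H$ and $H_\rho$. Next, $x$: $3$; $0$: $2+1$; $-\varepsilon$: $2+1$; $\varepsilon$: $2+1$; $2x$: $1+2$; $2x-\varepsilon$: $1+2$; $2x+\varepsilon$: $1+2$. Finally, from pairs only, $u_1$: one with $\varepsilon$ and two with $y$; $u_2$: one with $y$ and two with $2x+\varepsilon$; $y$: two with $u_1$ and one with $u_2$. Every eigenvalue is used exactly three times, so $d_3(M,N)\le r$.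

**Step 6: all $k\ge2$ and all $n\ge11$ (proof of Theorem B).** Every $k\ge2$ has the form $2\alpha+3\gamma$ with integers $\alpha,\gamma\ge0$. Taking $\alpha$ copies of the list in Step 4 and $\gamma$ copies of the list in Step 5, Fact 4 gives $d_k(M,N)\le r$ for all $k\ge2$, while $d_1(M,N)>r$ by Step 2. This settles $n=11$.

For $n>11$ use $M\oplus10I_{n-11}$ and $N\oplus(10+r)I_{n-11}$. The added parts contribute distance $r$ to the upper bounds. For the lower bound, $10$ is at distance exactly $r$ from $10+r$ and more than $r$ from $\sigma(N)$, all of whose points have modulus less than $4$. If matrices $M',N'$ in the two padded orbits were at distance at most $r$, Lemma 3 would show that $\ker(M'-10)$ reduces $N'$ with $N'=10+r$ there. By multiplicity, the orthogonal complement would then carry operators unitarily equivalent to $M$ and $N$ at distance at most $r$, contradicting Step 2. $\square$
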